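# Rare letters in $\frac{k}{k-1}^+$-free words

## One letter at every $(k+1)$-st place: the first guess

Take $k\ge5$ letters and write an infinite word in which no factor comes back too soon after itself. How rarely can one letter be used? There is a natural first guess. A rare letter $a$ should have its consecutive occurrences as far apart as the rules allow. If the largest allowed distance is $D$, put $a$ at the multiples of $D$ and hope that the other $k-1$ letters can fill the gaps. We shall see at once that $D=k+1$, so the guess is: yes, frequency $\frac1{k+1}$ is possible, with $a$ at every $(k+1)$-st place. The guess is correct. The obvious ways to fill the gaps fail, however, and the lecture is about fillings that work. First, the precise terms.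

**Definition (repetition, exponent).** Let $w$ be a finite or infinite word. A pair $(p,q)$ of words is a repetition in $w$ if $pq$ is a factor of $w$, $p\ne\varepsilon$, and $q$ is a prefix of $pq$. Its exponent is $|pq|/|p|$. A word is $x^+$-free if it contains no repetition of exponent greater than $x$.

For example, $abcab$ is a repetition with $p=abc$, $q=ab$ and exponent $\frac53$. Put $d=|p|$ and $j=|q|$. That $q$ is a prefix of $pq$ means that $q$ occurs at some position $i$ and again at $i+d$ (the two occurrences may overlap). So a repetition with $j\ge1$ is a factor $q$ of length $j$ seen twice, at distance $d\ge1$; we call $(d,j)$ its data. Since $\frac{d+j}{d}>\frac{k}{k-1}$ is equivalent to $(k-1)j>d$, we call the repetition *bad* if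
$$(k-1)\,j>d. \tag{1}$$
A word is $\frac{k}{k-1}^+$-free if and only if it has no bad repetition. For $k=5$: $abcda$ is harmless ($d=4$, $j=1$, and $4>4$ is false), while $abca$ ($d=3,j=1$) and $abcdab$ ($d=4,j=2$) are bad.

**Definition (frequency).** The frequency of a letter $a$ in $w=w_1w_2\cdots$ is $\lim_n |w_1\cdots w_n|_a/n$, when this limit exists, where $|u|_a$ counts the occurrences of $a$ in $u$. A word "has letter frequency $\frac1{k+1}$" if for some letter this limit exists and equals $\frac1{k+1}$.

**Lemma 1 (spacing).** Let $k\ge5$ and let $w$ be an infinite $\frac{k}{k-1}^+$-free word over $k$ letters. Any $k-1$ consecutive letters are distinct, and any $k+1$ consecutive letters contain every letter of the alphabet. Hence consecutive occurrences of a letter are at distance $k-1$, $k$ or $k+1$, and a frequency, if it exists, lies between $\frac1{k+1}$ and $\frac1{k-1}$.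

*Proof.* Two equal letters at distance $d<k-1$ form a bad repetition with $j=1$. Suppose $w_i\cdots w_{i+k}$ misses the letter $a$. The letter $w_{i+k-1}$ differs from $w_{i+1},\dots,w_{i+k-2}$, and $w_i$ is the only letter other than $a$ not among these. So $w_{i+k-1}=w_i$, and in the same way $w_{i+k}=w_{i+1}$. This is a repetition with $d=k-1$, $j=2$, which is bad. $\square$

So the guess asks for the smallest conceivable frequency. This is what Ochem conjectured.

**Conjecture (Ochem 2005, part (1)).** For every $k\ge5$ there exists an infinite $\frac{k}{k-1}^+$-free word over a $k$-letter alphabet with letter frequency $\frac1{k+1}$.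

The problem is taken from the slides "Last Cases of Dejean's Conjecture" (http://www.mccme.ru/~anromash/workshop/slides/rao.pdf). The conjecture is known for $k=5$ (Chalopin and Ochem) and for $9\le k\le38$ (Rao); these cases we quote. We prove the rest.

**Theorem 1.** For every $k\ge38$ there is an infinite $\frac{k}{k-1}^+$-free word over $k$ letters in which some letter $a$ occurs exactly at the positions $\equiv0\pmod{k+1}$.

**Theorem 2.** The same holds for $k=6,7,8$.

**Corollary 3.** The conjecture is true: for every $k\ge5$ there is an infinite $\frac{k}{k-1}^+$-free word over $k$ letters with letter frequency $\frac1{k+1}$.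

In both theorems positions are counted from $0$, and $a$ has frequency $\frac1{k+1}$. The corollary combines the theorems with the two quoted cases.

## Rows $a\,P\,P(1)$, and the case $k=6$ by hand

Suppose that $w$ is $\frac{k}{k-1}^+$-free and that $a$ occurs exactly at the multiples of $k+1$. Cut $w$ into *rows* of length $k+1$, each starting with $a$, with columns $0,1,\dots,k$, and put $n=k-1$. Columns $1,\dots,k$ contain only the $n$ letters other than $a$. By Lemma 1, columns $1,\dots,n$ show a permutation $P$ of these letters, and the letter in column $k=n+1$ differs from those in columns $2,\dots,n$, so it is $P(1)$. Hence every row has the form $a\,P\,P(1)$.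

Let consecutive rows have permutations $P$ and $P'$, and write $P'=P\circ L$, that is, $P'(j)=P(L(j))$. Thus $L$, written as a word, lists which old columns are read: if $P=42513$ and $L=32541$, then $P'=52314$. The letter in column $j$ of the new row was last seen in column $L(j)$ of the old row, at distance $(k+1)+j-L(j)$; but if $L(j)=1$, it was last seen in column $n+1$, at distance $j+1$. So Lemma 1 demands $j\le L(j)\le j+2$ when $L(j)\ne1$, and $j\ge k-2$ when $L(j)=1$.

Try $k=6$. A pair of letters standing in columns $c,c+1$ of a row and in columns $c',c'+1$ of the next has $d=7+c'-c$, $j=2$, and is bad if and only if $10>7+c'-c$, i.e. $c'-c\le2$. Now list the possible $L$. The value $1$ is in place $4$ or $5$.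

If $L(4)=1$, then $L(5)=5$, and the values $2,3,4$ fill places $1,2,3$ with $L(j)\ge j$ and $L(1)\le3$: this gives $23415$, $24315$, $32415$. The first is bad: the pair $P(2)P(3)$ moves from columns $2,3$ to columns $1,2$. If $L(5)=1$ and $L(1)=2$, then $L(2)=3$ gives the same bad pair, and $L(2)=4$ leaves $L(3)=3$, $L(4)=5$ (as $L(4)=3$ is not allowed). This is $24351$, where $P(5)P(1)$ moves from columns $5,6$ to columns $4,5$: bad. If $L(5)=1$ and $L(1)=3$, the value $2$ must be in place $2$, which leaves $32451$ (bad: $P(4)P(5)$ moves from columns $4,5$ to $3,4$) and $32541$. So exactly three steps survive,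
$$A=32541,\qquad B=32415,\qquad C=24315,$$
and the whole word is coded by a sequence of *types* $A,B,C$.

The simplest trial is a constant or periodic sequence of types. The product of the types over one period has finite order as a permutation, so the rows are periodic and the word contains repetitions of arbitrarily large exponent. Non-periodic sequences are needed.

A sensible second trial is the Thue–Morse word. Recall that $\mu$ is the morphism $0\mapsto01$, $1\mapsto10$, that $t=0110\,1001\,\cdots$ is the fixed point of $\mu$ starting with $0$, and the classical theorem that $t$ is overlap-free: it has no factor $czczc$ with $c$ a letter and $z$ a possibly empty word. In particular it contains none of $000$, $111$, $01010$, $10101$. Let us code $0$ and $1$ by two of the three types.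

With $\{A,C\}$ the pair $CA$ occurs. Applying $A$ to $24315$ gives $CA=34512$, so three letters move from columns $3,4,5$ to columns $1,2,3$ two rows later: $d=14-2=12$, $j=3$, and $15>12$ is bad.

With $\{A,B\}$ compute row by row: $A=32541$, $AB=52431$, $ABB=42351$, $ABBA=32154$, and $B=32415$, $BA=42513$, $BAA=52314$, $BAAB=32154$. Both blocks of four have the same product $g=32154$, and $g^2=1$. Since $t=\mu^2(t)$ is a concatenation of $0110$ and $1001$ in the order given by $t$, the rows satisfy $P_{4l}=P_{4l+8}$ for all $l$. Where $t$ has the factor $010$ or $101$ at the level of these blocks, the four types after row $4l$ equal those after row $4l+8$. So five consecutive rows, $35$ letters, agree at distance $56$, and $5\cdot35>56$ is bad.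

With $\{B,C\}$ we have $BC=21435$, $BCC=13425$, $BCCB=43215$ and $CB=34125$, $CBB=14235$, $CBBC=43215$: again one common product, of order $2$, and the same failure.

The point where this trial stops is clear. A non-periodic sequence of types is not enough: a long agreement occurs whenever a factor of types comes back *and* the product of the types in between is the identity. We return to this for $k=6,7,8$. For large $k$ there is so much room in a row that a different method is available, and we begin with it.

## Tracks and slots for $k\ge38$

From here to the end of the proof of Theorem 1, $k\ge38$ and $h=\lfloor k/2\rfloor\ge19$.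

We organize the $k$ letters in $k$ *tracks*: $L_t$ for $t\in\mathbb Z/h$, and $R_0,\dots,R_h$ if $k=2h+1$, respectively $R_0,\dots,R_{h-1}$ if $k=2h$. At each time each track contains one letter, and different tracks contain different letters. The word is the concatenation of rows $r=0,1,2,\dots$ of length $k+1$, and a row displays the contents of tracks. An $R$-track is always displayed in the same column. The $L$-tracks are displayed in *slots*: slot $s$ of row $r$ displays $L_{r+s}$, index modulo $h$. The layout is as follows.

- For $k$ odd: column $0$ is $R_0$; for $1\le s\le h$, column $2s-1$ is slot $s$ and column $2s$ is $R_s$; column $2h+1$ is slot $h+1$.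
- For $k$ even: column $0$ is $R_0$, column $1$ is slot $0$; for $1\le s\le h-1$, column $2s$ is slot $s$ and column $2s+1$ is $R_s$; column $2h$ is slot $h$.

To see the layout in miniature, take $h=3$ (too small for the theorem). For $k=7$, rows $0$ and $1$ are
$$R_0L_1R_1L_2R_2L_0R_3L_1,\qquad R_0L_2R_1L_0R_2L_1R_3L_2,$$
and for $k=6$ they are
$$R_0L_0L_1R_1L_2R_2L_0,\qquad R_0L_1L_2R_1L_0R_2L_1.$$

For $k$ odd, $R$ and $L$ alternate, across rows too. For $k$ even they alternate except that columns $1,2$ are both $L$. Two $R$'s are never adjacent. Successive displays of slots, also across rows, show $L$-tracks with consecutive indices modulo $h$: the last slot of row $r$ shows $L_{r+1}$ ($k$ odd) or $L_r$ ($k$ even), and the first slot of row $r+1$ shows $L_{r+2}$, respectively $L_{r+1}$.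

While contents stay constant, a letter in an $R$-track reappears after $k+1$ positions. A letter in slot $s$ of row $r$ reappears in slot $s-1$ of row $r+1$ (or, from the first slot, in the last slot of the same row). This takes $k-1$ positions, with one exception for $k$ even: from slot $1$ (column $2$) to slot $0$ (column $1$ of the next row) it takes $k$ positions. For instance, from slot $0$ to slot $h$ of the same row it takes $2h-1=k-1$ when $k=2h$.

If contents never change, the word has period $h(k+1)$. On the other hand, suppose an $R$-letter and an adjacent $L$-letter both come back after a distance $d$. Then $d=(k+1)b$ because of the $R$-letter, and then $h\mid b$ because slot $s$ shows $L_{r+s}$ and later $L_{r+b+s}$. So constant contents create only very long distances, and we need to change contents only rarely: once in $h$ rows, at a few places.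

**Definition (sites and events).** A site is an integer $s\in[2,h-2]$; the sites we use differ pairwise by at least $3$. Event rows are the rows $r=hl$, $l\ge1$. In each event row some sites are active. If $s$ is active in row $r=hl$, then from row $r$ on (row $r$ included) the contents change by
$$L_s\leftarrow R_s,\qquad R_s\leftarrow R_{s+1},\qquad L_{s+1}\leftarrow L_s,\qquad R_{s+1}\leftarrow L_{s+1}, \tag{2}$$
with old contents on the right.

This is a $4$-cycle on four tracks: $L_s\leftarrow R_s\leftarrow R_{s+1}\leftarrow L_{s+1}\leftarrow L_s$. The tracks $R_s,R_{s+1},L_s,L_{s+1}$ of a site $s$ in use are called *special*, all others *pure*; pure contents never change. Because $2\le s\le h-2$, the tracks $R_0,R_1,L_0,L_1$ are pure. The letter $a$ is the content of $R_0$, so $a$ occurs exactly at the positions divisible by $k+1$. Because sites differ by at least $3$, no three cyclically consecutive $R$'s and no three cyclically consecutive $L$'s are all special. In row $hl$, the track $L_s$ is displayed only in slot $s$ and $L_{s+1}$ only in slot $s+1$.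

**Lemma 2 (steps at an event).** Let $s$ be active in row $r_0$, and let $y_3,y_4,y_5,y_6$ be the old contents of $R_s,L_s,R_{s+1},L_{s+1}$. Then row $r_0-1$ displays $y_3,y_4,y_5,y_6$ for the last time at consecutive positions $\pi,\pi+1,\pi+2,\pi+3$, and their next occurrences are at distances $k,\ k+1,\ k-1,\ k$ respectively. Consequently consecutive occurrences of any letter are at distance $k-1$, $k$ or $k+1$.

*Proof.* Since $r_0\equiv0\pmod h$, slot $s+1$ of row $r_0-1$ shows $L_s$ and slot $s+2$ shows $L_{s+1}$. In both layouts $R_s$, slot $s+1$, $R_{s+1}$, slot $s+2$ are consecutive in a row; here $s+2\le h$ is used. (For $k$ even and $s=h-2$, the track $L_{h-1}$ also appears in slot $0$ of that row, but slot $h$ is its last display.) In row $r_0$ the consecutive places slot $s$, $R_s$, slot $s+1$, $R_{s+1}$ begin one column to the left of $R_s$, i.e. at position $\pi+k$. By (2) they show $y_3,y_5,y_4,y_6$ at $\pi+k,\pi+k+1,\pi+k+2,\pi+k+3$. Subtract. $\square$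

How many sites are needed? Suppose we used only one site $s$, with any rule for its activity. Take $k$ odd, and look at the window from column $2s+3$ of row $hl$ to column $2s-4$ of row $hl+1$; its length is $(k-2s-2)+(2s-3)=k-5$. In row $hl$ it shows $R_{s+2},\dots,R_h$ and $L_{s+2},\dots,L_h,L_1$; in row $hl+1$ it shows $R_0,\dots,R_{s-2}$ and $L_2,\dots,L_{s-1}$. None of these is special, so the window is repeated exactly $h$ rows later. With $h=\frac{k-1}2$ we get $(k-1)(k-5)-h(k+1)=\frac{(k-1)(k-11)}2>0$: a bad repetition. At distance $h(k+1)$ a repeated factor is already bad when it is a little longer than half a row. So each window of about half a row must show a change, and we need two sites, half a row apart, that are active every time. They destroy all distances $i_1h(k+1)$ with $4\nmid i_1$, since (2) has order $4$. The remaining distances are handled by further sites acting as clocks, and finally by two sites whose activity is a carefully chosen non-periodic sequence.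

## The sites in use and a sequence with few coincidences

Let $o$ be the least integer with $2\cdot4^o-2\ge h$, and put $Q=4^o$. We use $4+o$ sites $\alpha,\beta,\gamma_1,\dots,\gamma_o,\sigma_1,\sigma_2$ from $\{2,5,8,\dots\}\cap[2,h-2]$, a set of size $\lfloor(h-1)/3\rfloor$.

There are enough of them. For $19\le h\le30$ we have $o=2$ and $\lfloor(h-1)/3\rfloor\ge6$. For $o\ge3$, minimality of $o$ gives $h\ge2\cdot4^{o-1}-1$, so the size is at least $\lfloor(2\cdot4^{o-1}-2)/3\rfloor$. This is $10\ge7$ for $o=3$, and it grows by far more than $1$ when $o$ grows by $1$, so it is at least $4+o$. (For $h=18$ one has $o=2$ but only $5$ places; this is where the assumption $k\ge38$ enters.)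

Put $\alpha=2$ and $\beta=\alpha+\delta$, where $3\mid\delta$ and $\frac{h-2}2\le\delta\le\frac{h+4}2$. This closed interval has length $3$, so such $\delta$ exists, and $\beta\le h-2$ because $h\ge12$.

The activity in row $hl$ is this: $\alpha$ and $\beta$ are always active; $\gamma_t$ is active iff $4^t\mid l$; $\sigma_c$ is active iff the $c$-th coordinate of $u_l\in\{0,1\}^2$ is $1$ ($c=1,2$). The sequence $u_1,u_2,\dots$ is still to be chosen. Put $U_0=0$ and $U_l=u_1+\dots+u_l\in(\mathbb Z/4)^2$.

**Lemma 3.** There is an infinite sequence $u$ over $\{0,1\}^2$ with the property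

(G) there are no $l\ge0$ and $J\ge1$ with $U_{l+c}=U_{l+c+4QJ}$ for all $0\le c\le J$.

*Proof.* Let $\mathcal G_N$ be the set of words $u_1\cdots u_N$ containing no such pattern. We show $|\mathcal G_{N+1}|\ge3|\mathcal G_N|$ by induction. A word of $\mathcal G_N$ has $4$ extensions by one letter. If an extension is not in $\mathcal G_{N+1}$, it contains a pattern that ends at $N+1$: for some $J\ge1$,
$$U_{N+1-J+c}=U_{N+1-J+c-4QJ}\qquad(0\le c\le J).$$
The indices on the right are at most $N+1-4QJ\le N-J$, because $4QJ\ge J+1$. So for given $J$ the prefix of length $N-J$, which lies in $\mathcal G_{N-J}$, determines $U_{N+1-J},\dots,U_{N+1}$, and hence the last $J+1$ letters. There are therefore at most $\sum_{J\ge1}|\mathcal G_{N-J}|\le\sum_{J\ge1}3^{-J}|\mathcal G_N|\le|\mathcal G_N|$ such extensions (only $J\le N$ occur, and the induction hypothesis was used). At least $3|\mathcal G_N|$ remain. The sets $\mathcal G_N$ are nonempty and closed under prefixes, so König's lemma gives an infinite $u$. $\square$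

The word is now completely defined. Suppose it contains a bad repetition with data $(d,j)$. Replace $q$ by its shortest prefix that is still bad; then
$$(j-1)(k-1)\le d<j(k-1), \tag{3}$$
and $j\ge2$, because equal letters are at distance at least $k-1$. The next two sections exclude $2\le j\le5$ and $j\ge6$.

## Short repetitions, $2\le j\le5$

**Step 1: every letter of $q$ makes exactly $N=j-1$ steps.** The purpose is to turn $d$ into a bookkeeping of step lengths. If a letter of $q$ makes $N$ steps from occurrence to occurrence between its two places, then $N(k-1)\le d\le N(k+1)$ by Lemma 2. By (3), $N\le j-1$. If $N\le j-2$, then $d\le(j-2)(k-1)+2(j-2)<(j-1)(k-1)$, because $2(j-2)\le6<k-1$; this contradicts (3). So $N=j-1$.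

The whole repetition has length $d+j<5(k-1)+5<5(k+1)$, so it touches at most $6<h$ rows and at most one event row $r_0$. Call a letter of $q$ *moved* if it changes its track at $r_0$ between its two occurrences, i.e. if it is one of $y_3,\dots,y_6$ of an active site; otherwise *unmoved*. Let
$$x=d-N(k-1),$$
the same number for all letters of $q$. It is the sum over the $N$ steps of (length minus $(k-1)$). For a moved letter, let $i$ and $i'$ be the numbers of steps before and after the event step, so $i+i'=N-1$. An $R$-step contributes $2$, an $L$-step contributes $0$, or $1$ if it has length $k$. Let $\varepsilon$ be the number of $L$-steps of length $k$. Such a step occurs once in $h+1$ steps, and $N\le4$, so $\varepsilon\in\{0,1\}$; and $\varepsilon=0$ for $k$ odd. With Lemma 2,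
$$\begin{array}{lll}\text{unmoved }R:\ x=2N,&\text{unmoved }L:\ x=\varepsilon,&y_5:\ x=2N-2,\\ y_4:\ x=2+\varepsilon,&y_3:\ x=2i+1+\varepsilon,&y_6:\ x=2i'+1+\varepsilon.\end{array}\tag{4}$$
For $y_3$, $\varepsilon$ counts among the $i'$ $L$-steps after the event; for $y_6$, among the $i$ $L$-steps before it.

**Step 2: two adjacent letters of $q$ are not both unmoved.** This says that $q$ must stay close to an active site. If one is an $R$ and one an $L$, then $d=(k+1)b$ and $h\mid b$, as in the discussion of constant contents. If both are $L$, then $k$ is even and they stand in columns $1,2$. Their second occurrences are also adjacent $L$-displays, hence again in columns $1,2$, so $d=(k+1)b$ and again $h\mid b$. Two $R$'s are never adjacent. In both cases $d\ge h(k+1)>5(k-1)$, contradicting (3).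

**Step 3: $N=1$ is impossible.** Here $j=2$, and by Step 2 one letter of $q$ is moved. Its only step is the event step, so it is first seen at one of $\pi,\dots,\pi+3$, where $x=1,2,0,1$ respectively. Neighbors inside this group have different $x$. Position $\pi-1$ is slot $s$ of row $r_0-1$, showing $L_{s-1}$, which is pure; its step goes to slot $s-1\ge1$ and has length $k-1$, so $x=0\ne1$. Position $\pi+4$ shows $R_{s+2}$, or $R_0$ if $k$ is even and $s=h-2$; both are pure, so $x=2\ne1$. Hence a moved letter has no possible neighbor in $q$.

**Step 4: for $N\ge2$, all $R$-letters of $q$ are moved.** Here "$R$-letter" means first seen in an $R$-place. Suppose $q$ contains an unmoved $R$; then $x=2N\ge4$. It has a neighbor in $q$, which is first seen in a slot. By (4) that neighbor has $x\le1$ if unmoved and $x\le3$ if it is a $y_4$. If it is a $y_6$, then $x\le2N-1$: if $i'=N-1$ then $i=0$, $\varepsilon=0$ and $x=2N-1$; otherwise $x\le2(N-2)+2$. All are smaller than $2N$, a contradiction. In particular $q$ contains no display of the pure tracks $R_0,R_1$, and, having no column $0$, it lies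 in one row.

**Step 5: $q$ contains no two consecutive $R$-places.** Both would be moved, so they are $R_s,R_{s+1}$ for one active site (sites are at least $3$ apart), with letters $y_3,y_5$ in the same row and therefore the same $i$. By (4), $2N-2=2i+1+\varepsilon$, which forces $\varepsilon=1$, $i=N-2$, $i'=1$. So the single $L$-step of $y_3$ after the event, from slot $s$ to slot $s-1$, has length $k$. That requires $s=1$, which is impossible.

**Step 6: $q$ has the shape $LRL$ inside one row, and $N=2$.** A factor of length at least $4$ without column $0$ contains two consecutive $R$-places, or it is, for $k$ even, columns $1$–$4$, which contain $R_1$. Both are excluded, so $j=3$ and $N=2$. Of the patterns of length $3$, $RLR$ is excluded by Step 5; $LLR$ contains $R_1$ and $RLL$ contains $R_0$. What remains is $LRL$.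

**Step 7: the shape $LRL$ is impossible.** We list the values of $x$ for $N=2$. A step of length $k$ starts in slot $1$ and ends in slot $0$. The $L$-steps before the event of $y_4$ and $y_6$ end in slots $s+1\ge3$ and $s+2\ge4$; the $L$-steps after the event of $y_3$ and $y_4$ start in slots $s\ge2$ and $s+1\ge3$. So all of these have length $k-1$. Hence
$$y_3:\ x=3\ (i=1)\text{ or }1\ (i=0);\qquad y_5:\ x=2;\qquad y_4:\ x=2;\qquad y_6:\ x=3\ (i=0)\text{ or }1\ (i=1);$$
and an unmoved $L$ has $x\le1$. The $R$-letter of $q$ is a $y_3$ or a $y_5$.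

If $x=3$, then $R$ is a $y_3$ with $i=1$, first seen in row $r_0-2$, while both $L$'s are $y_6$'s with $i=0$, first seen in row $r_0-1$. But $q$ lies in one row.

If $x=2$, both $L$'s are $y_4$'s. They are consecutive slots of one row, so two consecutive integers would both be sites.

If $x=1$, then $R$ is a $y_3$ with $i=0$, i.e. $R_s$ in row $r_0-1$. Its right neighbor in $q$ is slot $s+1$ of row $r_0-1$, which holds $y_4$ of the same site, with $x=2$.

So $2\le j\le5$ is impossible.

## Long repetitions, $j\ge6$

**Step 8: $d$ is a multiple of $h(k+1)$.** Any $6$ consecutive positions contain a pure $R$ and a pure $L$. For $k$ odd there are three consecutive $R$'s and three consecutive $L$'s among them, not all special. For $k$ even, there are at least three consecutive $L$'s; and a window without $R_0$ either contains $R_1$ or contains three consecutive $R$'s. The pure $R$ gives $d=(k+1)b$, the pure $L$ gives $h\mid b$. So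
$$d=i_1h(k+1),\qquad j>\frac{i_1h(k+1)}{k-1}\ge i_1(h+1), \tag{5}$$
where the last inequality uses $2h\ge k-1$.

**Step 9: $4\mid i_1$.** This is the work of $\alpha$ and $\beta$. Consider the displays of $R_\alpha,R_{\alpha+1},R_\beta,R_{\beta+1}$. Their consecutive gaps are $2$, $2(\delta-1)$, $2$, and from $R_{\beta+1}$ to $R_\alpha$ of the next row $2(h-\delta)$ for $k$ odd, $2h-1-2\delta$ for $k$ even. By the choice of $\delta$ all gaps are at most $h+2$, and the first display in the word is in column at most $5$ of row $0$. By (5), $j\ge h+2$, so $q$ contains such a display, say in row $r$. It is compared with the same track in row $r+i_1h$. Between the two there are exactly $i_1$ event rows (the multiples of $h$ in $(r,r+i_1h]$), and the site is active in each. Since (2) permutes four distinct letters by a $4$-cycle, the letters differ unless $4\mid i_1$.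

Put $i_1=4I$. By (5), $j\ge4I(h+1)+1\ge2I(k+1)+1$, as $2h+2\ge k+1$. A window of length $2I(k+1)-1=(2I-1)(k+1)+k$ contains $2I-1$ complete consecutive rows, so $q$ contains at least $2I-1\ge1$ complete rows.

**Step 10: $4^{o+1}\mid4I$.** This is the work of the clocks $\gamma_t$. Suppose $4^t\mid4I$ with $1\le t\le o$. Between row $r$ and row $r+4Ih$ there are $4I$ consecutive values of $l$, of which exactly $4I/4^t$ are multiples of $4^t$. So $\gamma_t$ is active exactly $4I/4^t$ times. Comparing $R_{\gamma_t}$ in a complete row of $q$ with its counterpart gives $4\mid4I/4^t$, i.e. $4^{t+1}\mid4I$. Starting at $t=1$ we reach $4I=4QJ$ with $J\ge1$.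

**Step 11: contradiction with (G).** Now $I=QJ$, so $q$ contains at least $2QJ-1$ consecutive complete rows, and $2QJ-2\ge J(2Q-2)\ge Jh$ by the choice of $o$. So there are at least $Jh+1$ complete consecutive rows, and they meet the blocks of rows $[h(l+c),h(l+c+1))$ for $c=0,\dots,J$ and some $l\ge0$. In block $l'$ the contents of $R_{\sigma_1}$ and $R_{\sigma_2}$ are determined by, and determine, the two coordinates of $U_{l'}$ modulo $4$. The counterpart of block $l+c$ is block $l+c+4QJ$. Since the letters agree, $U_{l+c}=U_{l+c+4QJ}$ for $0\le c\le J$, contradicting (G). This proves Theorem 1. $\blacksquare$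

The construction gives two more things. First, for odd $k\ge39$ the pure track $L_0$ is displayed exactly every $k-1$ positions, so its letter has frequency exactly $\frac1{k-1}$, while $a$ has frequency exactly $\frac1{k+1}$: both extremes of Lemma 1 occur in one word. Second, for each $k\ge38$ and $N\ge1$ take a finite word $u_1\cdots u_N\in\mathcal G_N$ and write rows $0,\dots,(N+1)h-1$. The proof applies verbatim, since only the values $U_0,\dots,U_N$ are used. The letters on $R_{\sigma_1},R_{\sigma_2}$ in block $l$ give $U_l$, so different $u$ give different words. As $|\mathcal G_N|\ge3^N$, there are at least $3^N$ $\frac{k}{k-1}^+$-free words of length $(N+1)h(k+1)$ over $k$ letters in which $a$ occurs exactly at the positions divisible by $k+1$.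

## Types and codes for $k=6,7,8$

For $k=6,7$ we have $h=3$ and there are no sites at all; for $k=8$ there is only one. So we return to rows $a\,P_r\,P_r(1)$ and types. The notation of Theorem 1 is dropped. Let $n=k-1$. We build a two-sided word $w$; its part from the beginning of row $0$ on is the word we want. For $r\in\mathbb Z$ let $P_r$ be a permutation of the letters $1,\dots,n$, written as a word; row $r$ is $a\,P_r\,P_r(1)$, with columns $0,\dots,n+1=k$. Let $P_0$ be the identity and $P_r=P_{r-1}\circ T_r$ for all $r$, where each $T_r$ is one of these types.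

| $k$ | types | codes of columns $1,\dots,n$ |
|---|---|---|
| $6$ | $A=32541,\ B=32415,\ C=24315$ | $01011,\ 01101,\ 10101$ |
| $7$ | $A=325416,\ B=324651,\ C=243651,\ D=243516$ | $010101,\ 011011,\ 101011,\ 101101$ |
| $8$ | $B=3254617,\ C=3246517,\ D=2436517$ | $0101101,\ 0110101,\ 1010101$ |

For $k=8$ the letter $7$ always stays in column $7$, and from now on we write only the first six entries.

The *code* of a position is $0$ if the previous occurrence of its letter is at distance $k-1$, and $1$ otherwise. By the distance formulas, column $j$ has code $0$ exactly when $T(j)=j+2$, or $T(j)=1$ and $j=k-2$. For $A=32541$: columns $1$ and $3$ have $T(j)=j+2$, and $T(5)=1$ with $5\ne4$, so the code is $01011$. In all types $T(j)\le j+2$, and $T(j)=1$ only for $j\ge k-2$, so all distances are at least $k-1$. Column $n+1$ repeats column $1$ at distance $k-1$ and has code $0$. The letter $a$ has distance $k+1$ and code $1$. Column $n=k-1$ has code $1$ in every type.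

So any $k-1$ consecutive letters of $w$ are distinct. Hence code $0$ at $i$ means $w_i=w_{i-k+1}$, and code $1$ at $i$ means that $w_i$ is the letter missing from $w_{i-k+1}\cdots w_{i-1}$.

**Lemma 4 (agreement).** Let $[b,b+j-1]$ be a maximal interval of indices $i$ with $w_i=w_{i+d}$, finite and with $j\ge k-1$. Then the codes at $i$ and $i+d$ agree for $b+k-1\le i\le b+j-1$ and differ for $i=b+k-2$ and for $i=b+j$. So $j=(k-1)+{}$(the number of agreeing codes between two successive differences).

*Proof.* If the $k-1$ letters before $i$ agree with those before $i+d$, then $w_i=w_{i+d}$ iff the codes agree. This gives the statement for $b+k-1\le i\le b+j$. To the left: $w_{i-k+1}$ equals $w_i$ if the code at $i$ is $0$, and is the letter missing from $w_{i-k+2}\cdots w_i$ if the code is $1$. So if $w_{i-k+2}\cdots w_i$ agrees with its counterpart, then $w_{i-k+1}$ agrees iff the codes at $i,i+d$ agree. Use this with $i=b+k-2$. $\square$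

For distinct types $T,T'$ put $\rho(T,T')=(\text{first column where the codes differ})-1$ and $\ell(T,T')=(k-2)-(\text{last column where they differ})$. Reading the table:

- $k=6$: $\rho(A,B)=2$, $\ell(B,C)=2$, all others $0$.
- $k=7$: $\rho(A,B)=2$, $\rho(C,D)=3$, $\ell(A,D)=2$, $\ell(B,C)=3$, all others $0$.
- $k=8$: $\rho(B,C)=2$, $\ell(B,C)=\ell(B,D)=2$, $\ell(C,D)=4$, all others $0$.

The columns where two codes differ are contiguous, except for $\{B,D\}$ with $k=7$ (columns $1,2,4,5$).

## Four conditions that exclude bad repetitions

**Lemma 5.** Suppose that for every $I\ge1$ all intervals of $r$ with $T_r=T_{r+I}$ are finite. Then $w$ has no bad repetition if the following hold.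

- **(S)** No word of length $2\le j\le k-2$ occurs in $P_rP_r(1)$ at column $c$ and in $P_{r+I}P_{r+I}(1)$ at column $c'$, with $I\ge1$ and $(k-1)j>(k+1)I+(c'-c)$.
- **(R)** Neither of $P_r,P_{r+I}$ is a cyclic rotation by one place of the other, for $1\le I\le3,4,5$ when $k=6,7,8$.
- **(N)** For $1\le I\le3,5,5$ when $k=6,7,8$: if $P_r\ne P_{r+I}$ and $P_{r+1}\ne P_{r+1+I}$, then $u+1+v\le(k+1)I/(k-1)$. Here $u$ is the length of the longest common suffix of $P_rP_r(1)$ and $P_{r+I}P_{r+I}(1)$, and $v$ that of the longest common prefix of $P_{r+1}$ and $P_{r+1+I}$.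
- **(K)** If $P_r,\dots,P_{r+f-1}$ equal $P_{r+I},\dots,P_{r+I+f-1}$, with $I\ge1$ and $f\ge1$ maximal (not extendable on either side), then with $\mathsf s=\ell(T_r,T_{r+I})+\rho(T_{r+f},T_{r+f+I})$
$$(k-1)\big((k+1)f+1+\mathsf s\big)\le(k+1)I. \tag{6}$$

*Proof.* Let a bad repetition with data $(d,j)$ be given. Then $j\ge2$, since equal letters have distance at least $k-1$.

**Step 1: $q$ contains no $a$.** Then its occurrences lie inside segments $P_rP_r(1)$ and $P_{r+I}P_{r+I}(1)$. For $I=0$ only $j=1$ is possible, because the only equal letters of a segment are its first and last. If $j\le k-2$, (S) is violated. If $j=k$, the two rows are equal. If $j=k-1$ and the columns are the same, the rows are equal. If $j=k-1$ and the columns are different, then one row is a rotation by one place of the other and $d=(k+1)I\pm1$. Badness means $d<(k-1)^2$, i.e. $(k+1)I-1<25,36,49$, so $I\le3,4,5$, and (R) is violated.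

**Step 2: reduction to maximal intervals.** We are left with the cases that $q$ contains an $a$, or that the rows are equal with the same columns. In both, $d=(k+1)I$ with $I\ge1$. Take the maximal interval of agreement at distance $d$ that contains $q$. It is finite: an infinite one would give an infinite interval of agreeing codes, hence of agreeing types, as codes determine types. It is longer than $q$ or equal to it, hence again bad.

**Step 3: the interval contains a complete $P_r$.** Then $P_r=P_{r+I}$. Take the maximal run of equal rows and rename it $r,\dots,r+f-1$. Maximality gives $T_r\ne T_{r+I}$ and $T_{r+f}\ne T_{r+f+I}$, and equality inside gives equal types in rows $r+1,\dots,r+f-1$. The last difference of codes in row $r$ is in column $k-2-\ell$ and the first in row $r+f$ is in column $\rho+1$. Between them the number of agreeing codes is $(\ell+2)+(f-1)(k+1)+(1+\rho)$. By Lemma 4 the interval has length $(k-1)$ plus this number, which is $(k+1)f+1+\mathsf s$. (It runs from $\ell$ places before column $0$ of row $r$ to column $\rho$ of row $r+f$.) By (K) it is not bad.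

**Step 4: the interval contains no complete $P$.** Then it contains exactly one $a$, between rows $r$ and $r+1$, say. Both rows are unequal to their counterparts, since otherwise the maximal interval would contain them completely. So its length is $u+1+v$. We show that $I$ is in the range of (N). If the length is at most $k-2$, badness gives $(k+1)I<(k-1)(k-2)=20,30,42$, so $I\le2,3,4$. If it is at least $k-1$, Lemma 4 says that it is bounded by two successive code differences: the first is $k-2$ places after the beginning of the interval, the second just after its end. Columns $k-1$, $k$ and $0$ always have codes $1,0,1$, so differences occur only in columns $1,\dots,k-2$. If the two differences were in different rows, the interval would begin at or before column $0$ of the row of the first difference and would reach the next row, so it would contain a complete $P$. Hence they are in one row, and the length is $k-1$, or $k$ in the case $\{B,D\}$, $k=7$ (with column $3$ between). Badness then means $7I<25$, $8I<42$, $9I<49$, so $I\le3,5,5$. In all cases (N) shows that the interval is not bad.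 $\square$

## Thue–Morse blocks of types

The Thue–Morse trial failed because blocks of types had a product of small order. We now replace single types by longer blocks $X,Y$ whose products behave well. With $\mu$ and $t$ as before, let
$$\theta=\lim_n\mu^{2n}(0)\,.\,\mu^{2n}(0),\qquad\theta'=\lim_n\mu^{2n}(1)\,.\,\mu^{2n}(0),$$
two-sided words with the dot before index $0$. The limits exist because $\mu^2(0)=0110$ begins and ends with $0$ and $\mu^2(1)=1001$ ends with $1$. Since $\mu(1)$ ends with $0$, $\mu(0)$ ends with $1$ and begins with $0$, we have $\theta=\mu(\theta')$ and $\theta'=\mu(\theta)$. All factors of $\theta,\theta'$ are factors of $t$, because $00$ and $10$ are.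

The sequence of types is obtained from $\theta$ by $0\mapsto X$, $1\mapsto Y$; block number $l$ gives $T_{Nl+1},\dots,T_{Nl+N}$.

| $k$ | $N$ | $X$ | $Y$ |
|---|---|---|---|
| $6$ | $13$ | $BAACBBCBABBAC$ | $CBAABACBCCBAA$ |
| $7$ | $12$ | $BCDAADCBABDA$ | $DDABBCCDCDAB$ |
| $8$ | $12$ | $DDCBBDCCDCCB$ | $BDDDCDCBCDCC$ |

Let $X_i,Y_i$ be the $i$-th types, and let $x,y$ be the products of the types in $X,Y$, evaluated as compositions of maps (the rightmost factor acts first). By overlap-freeness, $XXX$, $YYY$, $XYXYX$, $YXYXY$ do not occur. The first letters of $X,Y$ differ, with $\rho=0$; the last letters differ, with $\ell=0,0,2$ for $k=6,7,8$.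

A *common factor* at distance $I$ is an interval with $T_{r+1}\cdots T_{r+g}=T_{r+I+1}\cdots T_{r+I+g}$. In (K) the types strictly inside the run form a maximal common factor of length $g$ (possibly $0$), and $f=g+1$. Call a common factor *aligned* if $I=Nm$ and some position of it lies in equal blocks; otherwise *non-aligned*. Because the first letters and the last letters of $X,Y$ differ, a maximal aligned common factor consists of exactly $e\ge1$ whole blocks. Non-aligned ones will be listed for each $k$ and have length at most $7$.

For an aligned one, $f=Ne+1$, and the rows are equal iff the product of $m$ consecutive blocks, starting with the first block of the factor, is $1$. Then (6) fails iff, for $k=6,7,8$ respectively,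
$$5(7(13e+1)+1)=455e+40>91m,\quad6(8(12e+1)+1)=576e+54>96m,\quad7(9(12e+1)+3)=756e+84>108m.$$
These mean $m\le5e$, $m\le6e$, $m\le7e$. So in an aligned situation (K) fails iff
$$\text{the product of the }m\text{ blocks is }1\quad\text{and}\quad m\le(k-1)e. \tag{7}$$

There are infinitely many pairs $(m,e)$ here. The next two sections reduce them to a finite list.

## Thue–Morse repetitions of odd period

Write $t$ for $\theta$ or $\theta'$, indexed by $\mathbb Z$, and $t^*$ for the other one; so $t_{2l}=t^*_l$ and $t_{2l+1}=\overline{t^*_l}$, where the bar exchanges $0$ and $1$. Let $[i,i+e-1]$, $e\ge1$, be a maximal interval with $t_l=t_{l+m}$, and $p=t_i\cdots t_{i+m-1}$. For a binary word $p$ let $p(x,y)$ be the product obtained by $0\mapsto x$, $1\mapsto y$. Put $(x_0,y_0)=(x,y)$ and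
$$(x_{j+1},y_{j+1})=(x_jy_j,\;y_jx_j). \tag{8}$$
To avoid confusion with $n=k-1$, the index of these pairs is called $j$ here and in the next section.

**Step 1: reduction to odd $m$.** If $m$ is even, agreement at $2l$ is equivalent to agreement at $2l+1$, so the interval is a union of pairs $\{2l,2l+1\}$. Hence $i,e$ are even, $p=\mu(p')$, and $(m/2,e/2,p')$ is again such a triple, for $t^*$. Moreover $p(x_j,y_j)=p'(x_{j+1},y_{j+1})$, and $m\le(k-1)e$ iff $m/2\le(k-1)e/2$. Repeat. So (7) never happens if for all $j\ge0$ and all triples with $m$ odd and $m\le(k-1)e$ we have $p(x_j,y_j)\ne1$.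

**Step 2: for odd $m$, $e\le3$.** If $l,l+1$ are both in the interval, then one of $l,l+m$ is even, and there the letter and its successor differ; so $t_l\ne t_{l+1}$. If $e\ge4$, the word $z\bar zz\bar z$ occurs at $i$ and at $i+m$, one of which is odd. At an odd index it lies in three consecutive pairs, all equal to $\bar zz$: a cube in $t^*$, impossible. So no interval of agreement for odd $m$ has length above $3$. For $m=2^v\cdot\text{odd}$, Step 1 gives $e\le3\cdot2^v$ (also if the interval were assumed infinite, the reduction would give an infinite interval for an odd period). So aligned common factors are finite.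

**Step 3: the word $w$.** Put $M=(m-1)/2$.

Let $i=2b$. Then $p=\mu(w)z$ with $w=t^*_b\cdots t^*_{b+M-1}$ and $z=t_{2b+2M}=t^*_{b+M}$. The equation $t_i=t_{i+m}$ reads $t^*_b=\bar z$. So $M=0$ is impossible, $w$ begins with $\bar z$, and $wz$ is a factor. If $e\ge2$, then $\overline{t^*_b}=t^*_{b+M+1}$, so moreover $wzz$ is a factor. If $e=3$, then $t^*_{b+1}=\overline{t^*_{b+M+1}}=\bar z$; so $M\ge2$ and $w$ begins with $\bar z\bar z$.

Let $i=2b+1$. Then $p=z\mu(w)$ with $z=\overline{t^*_b}$ and $w=t^*_{b+1}\cdots t^*_{b+M}$. The equation $t_i=t_{i+m}$ reads $t^*_{b+M+1}=z$, so $\bar zwz$ is a factor. If $e\ge2$, then $t^*_{b+1}=\overline{t^*_{b+M+1}}=\bar z$, so $M\ge1$ and $w$ begins with $\bar z$. If $e=3$, then $\overline{t^*_{b+1}}=t^*_{b+M+2}$, so moreover $\bar zwzz$ is a factor.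

In both cases $p(x_j,y_j)=1$ iff $w(x_{j+1},y_{j+1})=z_j^{-1}$, where $z_j=x_j$ or $y_j$ for $z=0$ or $1$.

**Step 4: factors of $t$.** We take $z=1$; the case $z=0$ is complementary. It is enough to know a list that contains all factors. A square of a letter starts at an odd index. Words of length $4$ beginning with $0$ without $000,111$: $0010,0011,0100,0101,0110$. Words of length $5$ beginning with $1$ without $000$, $111$, $10101$, and without $11011$ (its two squares would start at indices of different parity): $10010,10011,10100,10110,11001,11010$. A factor of length $8$ beginning with $0$ at an even index is $\mu$ of a word of the first list; at an odd index it is $\mu$ of a word of the second list with the first and last letter deleted. So these factors are among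
$$01011001,\ 01011010,\ 01100101,\ 01100110,\ 01101001,$$
$$00101100,\ 00101101,\ 00110010,\ 00110100,\ 01001011,\ 01001100,$$
and shorter factors beginning with $0$ are prefixes of these.

For $e=3$ we need factors $00\cdots11$. Both squares start at odd indices, so the length is even, $2L$, and such a factor is obtained from a factor $10\cdots01$ of length $L+1$ by applying $\mu$ and deleting the first and last letter. Length $8$ would need $10001$ or $10101$: none. Lengths $7,9,11,13$ are odd: none. Length $10$: from $100101,101001,101101$ (as $100001$ has a cube) we get $0010110011$, $0011001011$, $0011010011$. Length $12$: of the words $10xxx01$, those not containing $000$ or $111$ and different from the overlaps $1001001$ and $1010101$ are $1001101$ and $1011001$; they give $001011010011$ and $001101001011$.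

**Step 5: the list of $w$.** The condition $m\le(k-1)e$ with $e\le3$ decides which $e$ is needed. For $k=6$ the bounds on $m$ are $5,10,15$ for $e=1,2,3$; for $k=7$ they are $6,12,18$; for $k=8$ they are $7,14,21$. For each odd $m$ we use the smallest $e$ that suffices; larger $e$ only restrict $w$ further. Recall for $z=1$: $i$ even needs $w$ to begin with $0$ and $w1$ (if $e\ge2$: $w11$) to be a factor, and for $e=3$ that $w$ begins with $00$; $i$ odd needs $0w1$ to be a factor, for $e\ge2$ that $w$ begins with $0$, and for $e=3$ that $0w11$ is a factor.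

- $m=1$ ($i$ odd): $w=\epsilon$. $m=3$: $w=0,1$. $m=5$: $i$ even gives $00,01$ (from $001,011$), $i$ odd gives $01,10$ (from $0011,0101$).
- $m=7$ with $e\ge2$: $i$ even, $01011$ gives $010$; $i$ odd, $00101$ gives $010$. For $k=8$ also $e=1$: $i$ even, $0011,0101$ give $001,010$; $i$ odd, $01011,01101,00101,01001$ give $101,110,010,100$.
- $m=9$, $e\ge2$: $i$ even, $001011,010011$ give $0010,0100$; $i$ odd, $001011,001101$ give $0101,0110$.
- $m=11$, $e\ge2$ ($k\ge7$): $i$ even, $0110011$ gives $01100$; $i$ odd, $0011001$ gives $01100$.
- $m=13$, $e\ge2$ ($k=8$): $i$ even, $01001011$ gives $010010$; $i$ odd, $00101101$ gives $010110$.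
- $e=3$, with $00\cdots11$ of length $M+2$ ($i$ even) or $M+3$ ($i$ odd). $m=11$ and $m=13$ need lengths $7,8$ and $8,9$: nothing. $m=15$ (lengths $9,10$): $0101100,0110010,0110100$. $m=17$, $k\ge7$ (lengths $10,11$): $00101100,00110010,00110100$. $m=19$, $k=8$ (lengths $11,12$): $010110100,011010010$. $m=21$, $k=8$ (lengths $12,13$): $0010110100,0011010010$.

Being $1$ is invariant under cyclic conjugation of a product, and the words $\mu(w)1$ for $w=1,01,101,0101$, namely $101$, $01101$, $1001101$, $011001101$, are cyclic conjugates of those for $w=0,00,010,0010$, namely $011$, $01011$, $0110011$, $010110011$. So $1,01,101,0101$ may be dropped. The remaining lists are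
$$\mathcal W_6=\{\epsilon,\,0,\,00,\,10,\,010,\,0010,\,0100,\,0110,\,0110010,\,0110100,\,0101100\},$$
$$\mathcal W_7=\mathcal W_6\cup\{01100,\,00110010,\,00110100,\,00101100\},$$
$$\mathcal W_8=\mathcal W_7\cup\{001,100,110,010010,010110,010110100,011010010,0010110100,0011010010\}.$$

We have shown: aligned common factors never violate (K) if for all $j\ge0$
$$w(x_{j+1},y_{j+1})\ne y_j^{-1},\qquad\bar w(x_{j+1},y_{j+1})\ne x_j^{-1}\qquad(w\in\mathcal W_k). \tag{9}$$

## A sequence of permutation pairs with period three

Condition (9) is still infinite in $j$. The blocks $X,Y$ are such that the recursion (8) closes up. Let $\xi_1=23451$, $\eta_1=24153$ and $(\xi_{j+1},\eta_{j+1})=(\xi_j\eta_j,\eta_j\xi_j)$. Direct composition gives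
$$(\xi_2,\eta_2)=(35214,41532),\quad(\xi_3,\eta_3)=(13425,52143),\quad(\xi_4,\eta_4)=(53124,51423).$$
In cycle notation $\xi_1=(1\,2\,3\,4\,5)$ and $\eta_1=(1\,2\,4\,5\,3)$. Conjugation by $(1\,4)$ turns them into $(4\,2\,3\,1\,5)=\xi_4$ and $(4\,2\,1\,5\,3)=\eta_4$. So the sequence is $3$-periodic up to simultaneous conjugation. Conjugation by $(1\,4)(2\,5)$ turns $\xi_1$ into $(4\,5\,3\,1\,2)=\eta_1$ and, being an involution, exchanges $\xi_1,\eta_1$, hence $\xi_j,\eta_j$ for all $j$. Therefore the two halves of (9) are equivalent for this sequence, and it suffices to check $w(\xi_{j+1},\eta_{j+1})\ne\eta_j^{-1}$ for $j=1,2,3$ and $w\in\mathcal W_8$. For $w=\epsilon$ this holds because $\eta_j\ne1$.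

The table gives the image of the point $1$ under $w(\xi_{j+1},\eta_{j+1})$, to be compared with $\eta_j^{-1}(1)$. For instance, for $j=1$ and $w=0100$ we read from the right: $1\mapsto3\mapsto2$ by two applications of $\xi_2$, then $2\mapsto1$ by $\eta_2$, then $1\mapsto3$ by $\xi_2$. A star marks equality with $\eta_j^{-1}(1)$; these cases are settled by a second point.

| $w$ | $j=1$: $\eta_1^{-1}(1)=3$ | $j=2$: $\eta_2^{-1}(1)=2$ | $j=3$: $\eta_3^{-1}(1)=3$ |
|---|---|---|---|
| $0$ | $3^*$ | $1$ | $5$ |
| $00$ | $2$ | $1$ | $4$ |
| $10$ | $5$ | $5$ | $3^*$ |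
| $001$ | $3^*$ | $5$ | $2$ |
| $010$ | $4$ | $5$ | $1$ |
| $100$ | $1$ | $5$ | $2$ |
| $110$ | $2$ | $3$ | $4$ |
| $0010$ | $1$ | $5$ | $5$ |
| $0100$ | $3^*$ | $5$ | $3^*$ |
| $0110$ | $5$ | $4$ | $2$ |
| $01100$ | $1$ | $4$ | $5$ |
| $010010$ | $1$ | $4$ | $1$ |
| $010110$ | $5$ | $2^*$ | $5$ |
| $0110010$ | $2$ | $1$ | $2$ |
| $0110100$ | $5$ | $1$ | $3^*$ |
| $0101100$ | $1$ | $2^*$ | $1$ |
| $00110010$ | $5$ | $1$ | $3^*$ |
| $00110100$ | $4$ | $1$ | $1$ |
| $00101100$ | $3^*$ | $3$ | $5$ |
| $010110100$ | $5$ | $5$ | $2$ |
| $011010010$ | $2$ | $2^*$ | $1$ |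
| $0010110100$ | $4$ | $5$ | $3^*$ |
| $0011010010$ | $5$ | $3$ | $5$ |

Second point $2$. For $j=1$, $\eta_1^{-1}(2)=1$, and the images of $2$ are: $0\to5$, $001\to2$, $0100\to2$, $00101100\to5$. For $j=2$, $\eta_2^{-1}(2)=5$: $010110\to4$, $0101100\to3$, $011010010\to1$. For $j=3$, $\eta_3^{-1}(2)=2$: $10\to4$, $0100\to4$, $0110100\to5$, $00110010\to1$, $0010110100\to5$. So (9) holds for the pairs $(\xi_j,\eta_j)$, $j\ge1$, with $\mathcal W_8$ and hence with the smaller lists.

The products $x,y$ are the last states of the lists $P_X,P_Y$ in the following sections.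

**$k=8$.** Here $x=163254$ and $y=126435$. As $\xi_3=(2\,3\,4)$ and $\eta_3=(1\,5\,3)$, the renaming $1,2,3,4,5\mapsto5,2,6,4,3$ gives $(2\,6\,4)=x$ and $(5\,3\,6)=y$. So $(x_j,y_j)$ is conjugate to $(\xi_{j+3},\eta_{j+3})$, and (9) holds for all $j\ge0$.

**$k=6$.** Here $x=34251$, $y=31245$, and $xy=23451$, $yx=24153$, so $(x_1,y_1)=(\xi_1,\eta_1)$. Only $j=0$ and $\mathcal W_6$ remain, and $w=\epsilon$ is clear as $x,y\ne1$.

For the $y$-half take the point $4$, with $y^{-1}(4)=4$. The images of $4$ under $w(x_1,y_1)$ are: $0\to5$, $00\to1$, $10\to3$, $010\to4^*$, $0010\to5$, $0100\to3$, $0110\to2$, $0110010\to2$, $0110100\to3$, $0101100\to4^*$. With the point $5$, $y^{-1}(5)=5$: $010\to3$, $0101100\to3$.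

For the $x$-half take the point $1$, with $x^{-1}(1)=5$. The images of $1$ under $\bar w(x_1,y_1)$, listed by $w$, are: $0\to2$, $00\to4$, $10\to3$, $010\to1$, $0010\to2$, $0100\to3$, $0110\to5^*$, $0110010\to5^*$, $0110100\to3$, $0101100\to1$. With the point $2$, $x^{-1}(2)=3$: $0110\to2$, $0110010\to1$.

**$k=7$.** Here $x=152643$, $y=153246$, $x_1=142563=(2\,4\,5\,6\,3)$ and $y_1=145623=(2\,4\,6\,3\,5)$. The renaming $1,\dots,5\mapsto2,4,5,6,3$ turns $(\xi_1,\eta_1)$ into $(x_1,y_1)$. Only $j=0$ and $\mathcal W_7$ remain, and $\epsilon$ is clear.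

For the $y$-half take the point $3$, with $y^{-1}(3)=3$: $0\to2$, $00\to4$, $10\to4$, $010\to5$, $0010\to6$, $0100\to3^*$, $0110\to3^*$, $01100\to2$, $0110010\to6$, $0110100\to4$, $0101100\to5$, $00110010\to3^*$, $00110100\to5$, $00101100\to6$. With the point $6$, $y^{-1}(6)=6$: $0100\to5$, $0110\to4$, $00110010\to5$.

For the $x$-half take the point $2$, with $x^{-1}(2)=3$, images under $\bar w$: $0\to4$, $00\to6$, $10\to5$, $010\to2$, $0010\to4$, $0100\to5$, $0110\to3^*$, $01100\to4$, $0110010\to3^*$, $0110100\to5$, $0101100\to2$, $00110010\to5$, $00110100\to2$, $00101100\to4$. With the point $3$, $x^{-1}(3)=6$: $0110\to5$, $0110010\to5$.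

Hence aligned common factors never violate (K), for $k=6,7,8$.

## State lists and how to read them

It remains to check (S), (R), (N), and (K) for non-aligned common factors (including the empty one, $g=0$). All these conditions compare $P_r$ with $P_{r+I}$, and renaming the letters we may take $P_r$ to be the identity; then $P_{r+I}$ is the product $T_{r+1}\cdots T_{r+I}$.

*States.* $P_X$ and $P_Y$ are the lists of the states after $i=0,\dots,N$ types of a block, starting from the identity. For a context such as $XY$ or $XXY$ we list the states after $1,\dots,N$ types of the last block, starting from the identity at the beginning of the first block. A list is computed by reading the types one after another, as with $42513\to52314$ under $A$. Equivalently, the list $XY$ arises from the list $P_Y$ by applying the map $x$ to each entry, and so on.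

*Coincidences.* For an equality $P_r=P_{r+I}$ give $P_r$ an offset $i\in[0,N-1]$ in its block and $P_{r+I}$ an offset $i'\in[1,N]$ in its block. If the blocks are $b$ apart, then $I=Nb+i'-i$; so $b\ge3$ implies $I\ge2N+2$. In all the lists $P_X$ and $P_Y$ below, the states are pairwise distinct, so $b=0$ does not occur. Equalities with $b=1,2$ are exactly the coincidences between a context list and the list ($P_X$ or $P_Y$) of its first block. We write $i\sim i'$ for such a coincidence. A run whose pairs include one with $b\le2$ is found in this way.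

*Texts and runs.* The text of a product is the product followed by its first entry (for $k=8$ with the letter $7$ between). A run of a text is a set of consecutive entries forming a factor of the text $12\cdots n1$ of the identity. Runs describe the common factors of $P_rP_r(1)$ and $P_{r+I}P_{r+I}(1)$.

*The numbers $u,v$ of a product.* These are the lengths of the longest common suffix of its text with $12\cdots n1$ and of the longest common prefix of the product with $12\cdots n$. In (N), $u$ belongs to the factor $T_{r+1}\cdots T_{r+I}$ and $v$ to the next one, $T_{r+2}\cdots T_{r+I+1}$. If a product does not fix $1$, then its $u$ and $v$ are $0$.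

*Labels.* A common factor starting with $X_p$ is said to start at label $p$; the state before it has offset $p-1$. We write, for example, "$XY\,12$" for a factor that starts at label $12$ of an $X$ followed by $Y$. A dot in $X_{12}\cdot X_1$ marks a block boundary. Two occurrences with the same label in equal blocks are aligned. A same-offset match of an $X$ with a $Y$ is non-aligned and stays inside the block, because the first and the last letters differ. To find all maximal non-aligned common factors of length at least $3$ or $4$, we list all factors of that length by label, pick the repeated ones, and join pairs with consecutive labels.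

## The local check for $k=6$

| | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ | $6$ | $7$ | $8$ | $9$ | $10$ | $11$ | $12$ | $13$ |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $P_X$ | $12345$ | $32415$ | $42513$ | $52314$ | $21354$ | $31524$ | $51234$ | $13254$ | $23514$ | $53412$ | $43152$ | $13542$ | $53241$ | $34251$ |
| $P_Y$ | $12345$ | $24315$ | $34125$ | $14523$ | $54321$ | $34251$ | $24153$ | $45123$ | $15243$ | $54213$ | $41253$ | $21543$ | $51342$ | $31245$ |
| $XX$ | | $24531$ | $54132$ | $14235$ | $43215$ | $23145$ | $13425$ | $32415$ | $42135$ | $12534$ | $52314$ | $32154$ | $12453$ | $25413$ |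
| $XY$ | | $45231$ | $25341$ | $35142$ | $15243$ | $25413$ | $45312$ | $51342$ | $31452$ | $15432$ | $53412$ | $43152$ | $13254$ | $23451$ |
| $YX$ | | $21435$ | $41532$ | $51234$ | $13254$ | $23514$ | $53124$ | $32154$ | $12534$ | $52431$ | $42351$ | $32541$ | $52143$ | $24153$ |
| $YY$ | | $14235$ | $24315$ | $34512$ | $54213$ | $24153$ | $14352$ | $45312$ | $35142$ | $54132$ | $43152$ | $13542$ | $53241$ | $23145$ |
| $XXY$ | | $51423$ | $41253$ | $21354$ | $31452$ | $41532$ | $51234$ | $13254$ | $23514$ | $31524$ | $12534$ | $52314$ | $32415$ | $42513$ |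
| $XYX$ | | $43521$ | $53124$ | $13425$ | $32415$ | $42135$ | $12345$ | $24315$ | $34125$ | $14523$ | $54213$ | $24153$ | $14352$ | $45312$ |
| $XYY$ | | $35421$ | $45231$ | $25134$ | $15432$ | $45312$ | $35214$ | $51234$ | $21354$ | $15324$ | $52314$ | $32154$ | $12453$ | $42351$ |
| $YXX$ | | $14523$ | $54321$ | $34125$ | $42135$ | $12345$ | $32415$ | $21435$ | $41325$ | $31524$ | $51234$ | $21354$ | $31452$ | $15432$ |
| $YXY$ | | $45123$ | $15243$ | $25341$ | $35142$ | $15432$ | $45231$ | $53241$ | $23451$ | $35421$ | $52431$ | $42351$ | $32154$ | $12453$ |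
| $YYX$ | | $13425$ | $43521$ | $53124$ | $32154$ | $12534$ | $52314$ | $21354$ | $31524$ | $51423$ | $41253$ | $21543$ | $51342$ | $14352$ |

**Condition (S).** Bad means $5j>7I+(c'-c)$ with $2\le j\le4$; a segment has $6$ columns, so $c'-c\ge-(6-j)$.

$I=1$: the texts $325413$, $324153$, $243152$ have no run of length $2$.

$I=2$: the factors of length $2$ are $AA,AB,AC,BA,BB,BC,CB,CC$, with texts $521435$, $524315$, $245312$, $425134$, $421354$, $214352$, $341253$, $413254$. None has a run of length $3$. For $j=2$ badness needs $c'-c\le-5$, but $c'-c\ge-4$.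

$I=3$: the factors and products are as follows.

| factor | product | factor | product | factor | product |
|---|---|---|---|---|---|
| $BAA$ | $52314$ | $CBA$ | $14523$ | $ABA$ | $42135$ |
| $AAC$ | $24153$ | $BAB$ | $52143$ | $CBC$ | $42135$ |
| $ACB$ | $54321$ | $ABB$ | $42351$ | $BCC$ | $13425$ |
| $CBB$ | $14235$ | $BBA$ | $12534$ | $CCB$ | $31245$ |
| $BBC$ | $23145$ | $BAC$ | $21543$ | $ACC$ | $43521$ |
| $BCB$ | $41325$ | $AAB$ | $12453$ | | |

No text has a run of length $4$. For $j\le3$ badness needs $c'-c\le-7$, impossible.

$I\ge4$: $20>28+(c'-c)$ is impossible, as $c'-c\ge-2$ for $j=4$ and smaller $j$ are worse.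

**Condition (R).** No product of length at most $3$ is $23451$ or $51234$.

**Condition (N).** For $I=1,2$ no product fixes $1$, so $u=v=0$. For $I=3$ the bound is $\lfloor21/5\rfloor=4$. The products fixing $1$ have $(u,v)$: $CBB\,(2,1)$, $CBA\,(1,1)$, $BBA\,(1,2)$, $AAB\,(1,2)$, $BCC\,(2,1)$. The factors of length $3$ that come next are $BBC$ after $CBB$ (since $CBB$ is always followed by $C$); $BAA,BAB$ or $BAC$ after $CBA$ and after $BBA$; $ABA$ or $ABB$ after $AAB$; $CCB$ after $BCC$. None of these fixes $1$, so they have $v=0$. Therefore, if $u>0$ then $v=0$, and always $u+1+v\le3$.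

**Condition (K), pairs at most two blocks apart.** The coincidences are:

- $XX$: $1\sim7$ ($I=19$), $3\sim10$ ($20$).
- $XY$: $9\sim10$, $10\sim11$ ($14$, $f=2$), $7\sim12$ ($18$).
- $YX$: $6\sim13$ ($20$), continuing with $7\sim1$, $8\sim2$ in $YXY$ if $Y$ follows; $f\le3$.
- $YY$: $9\sim4$ ($8$), $6\sim5$ ($12$), $1\sim2$ ($14$).
- $XXY$: $4\sim3$ ($25$); $6\sim6$, $7\sim7$, $8\sim8$ ($26$, $f=3$); $5\sim9$ ($30$); $3\sim11$ ($34$); $1\sim12$, $2\sim13$ ($37$, $f=2$).
- $XYX$: $1\sim4$ ($29$), $0\sim6$ ($32$).
- $XYY$: $6\sim7$ ($27$), $4\sim8$ ($30$), $3\sim10$ ($33$).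
- $YXX$: $3\sim1$, $4\sim2$ ($24$, $f=2$), $2\sim3$ ($27$), $0\sim5$ ($31$).
- $YYX$: $10\sim10$, $11\sim11$, $12\sim12$ ($26$, $f=3$).

Where not indicated, $f=1$. At block boundaries we compare types: before $0\sim6$ and $0\sim5$ the types leading to the two states are $C$ or $A$ against $X_6=B$, $X_5=B$; after $2\sim13$ in $XXY$ they are $X_3=A$ against $B$ or $C$; after $12\sim12$ in $YYX$ they are $Y_{13}=A$ against $X_{13}=C$. So these runs do not continue. Since $\mathsf s\le4$, (6), i.e. $5(7f+1+\mathsf s)\le7I$, holds for $f=1$, $I\ge9$; for $f=2$, $I\ge14$; for $f=3$, $I\ge20$. The only remaining one is $I=8$ ($9\sim4$ in $YY$): $\mathsf s=\ell(Y_9,Y_4)+\rho(Y_{10},Y_5)=\ell(C,A)+\rho(C,B)=0$, and $5\cdot8=40\le56$.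

**Condition (K), all pairs three or more blocks apart.** Then $I\ge28$. A violation means $7I<35f+5+5\mathsf s$ with $f=g+1$, $\mathsf s\le4$. For $g\le3$ this gives $I\le23$. For $g=4$: $I\le28$. For $g=5$: $I\le33$. For $g=6$: $I\le35,37,38$ when $\mathsf s=0,2,4$. For $g=7$, $\mathsf s=0$: $I\le40$.

The factors of length $4$ by starting label are:

- $X\,1$–$10$: $BAAC,AACB,ACBB,CBBC,BBCB,BCBA,CBAB,BABB,ABBA,BBAC$.
- $XX\,11$–$13$: $BACB,ACBA,CBAA$. $XY\,11$–$13$: $BACC,ACCB,CCBA$.
- $Y\,1$–$10$: $CBAA,BAAB,AABA,ABAC,BACB,ACBC,CBCC,BCCB,CCBA,CBAA$.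
- $YX\,11$–$13$: $BAAB,AABA,ABAA$. $YY\,11$–$13$: $BAAC,AACB,ACBA$.

The repeated ones are $BAAC$ ($X\,1$, $YY\,11$), $AACB$ ($X\,2$, $YY\,12$), $BACB$ ($Y\,5$, $XX\,11$), $ACBA$ ($XX\,12$, $YY\,13$), $CBAA$ ($Y\,1$, $Y\,10$, $XX\,13$), $CCBA$ ($Y\,9$, $XY\,13$), $BAAB$ ($Y\,2$, $YX\,11$), $AABA$ ($Y\,3$, $YX\,12$). The same-offset matches of $X$ with $Y$ are at labels $3$; $5$; $7,8$; $11,12$, so of length at most $2$. Joining consecutive pairs gives all maximal non-aligned common factors with $g\ge4$:

(a) $X_{13}\cdot X_1..X_5\leftrightarrow Y_{10}..Y_{13}\cdot Y_1Y_2$ ($CBAACB$): $g=6$, $\mathsf s=\ell(X_{12},Y_9)+\rho(X_6,Y_3)=\ell(A,C)+\rho(B,A)=2$, in contexts $XX$ and $YY$. If that $X_1..X_5$ is preceded by $Y$: $g=5$, $\mathsf s=\ell(Y_{13},Y_{10})+\rho(B,A)=\ell(A,C)+2=2$. If $Y_{13}$ is followed by $X$: $X_{13}\cdot X_1X_2X_3\leftrightarrow Y_{10}..Y_{13}$, $g=4$. In all cases $I\equiv\pm3\pmod{13}$.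

(b) $X_{11}X_{12}X_{13}\cdot X_1\leftrightarrow Y_5..Y_8$: $g=4$, $I\equiv\pm6$.

(c) $X_{12}X_{13}\cdot X_1X_2X_3\leftrightarrow Y_{13}\cdot Y_1..Y_4$: $g=5$; if $Y_1$ is preceded by $X$ instead, $g=4$. $I\equiv\pm1$.

(d) $Y_1Y_2\cdots\leftrightarrow Y_{10}Y_{11}\cdots$: $CBAA$, extended to the left by $C$ ($X_{13}$ against $Y_9$) if $Y_1$ is preceded by $X$, and to the right by $BA$ ($Y_5Y_6$ against $X_1X_2$) if $Y_{13}$ is followed by $X$. So $g=4,5,6$ or $7$. If $g\ge6$, then $\mathsf s=0$: on the right $\rho(Y_7,X_3)=\rho(C,A)=0$; on the left $\ell(X_{12},Y_8)=\ell(A,B)=0$ or $\ell(Y_{13},Y_9)=\ell(A,C)=0$. $I\equiv9$ if $Y_1$ comes first, $I\equiv4$ if $Y_{10}$ comes first.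

Now we go through the bounds. $g=4$: $I=28\equiv2$, not a possible residue. $g=5$: $28\le I\le33$ means residues $2,\dots,7$. This excludes (c). In (a) only $I=29\equiv3$ is possible; then $Y_{11}$ comes first, in a $Y$ followed by $Y$, and $X_1$, in an $X$ preceded by $Y$, is three blocks later ($13\cdot3+1-11=29$): blocks $Y,Y,Y,X$, impossible. In (d) it leaves $I=30$, treated below. $g=6$ in (a): $I\le37$, so $I=29$ or $36$. For $I=29$ the $Y_{10}$ comes first and the context is $YYXX$; the states $9\sim12$ of $YYX$ are two blocks apart and not a coincidence. For $I=36$ the $X_{13}$ comes first and the blocks are $XX?YY$, which does not occur. (d) with $g\ge5$: the possible values up to the bounds are $I=30$ and, for $g\ge6$, $I=35$. For $I=35$ the states $0\sim9$ are two blocks apart, in the context $YXY$, and not a coincidence. For $I=30$ ($=13\cdot3+1-10$) the state at offset $9$ of a $Y$ would equal the state at the end of the second block after it. But $54213\ne15432,12453,14352$, the ends of $YXX,YXY,YYX$. The next value $I=43$ exceeds the bound $40$. So (K) holds, and Lemma 5 gives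 Theorem 2 for $k=6$.

## The local check for $k=7$

| | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ | $6$ | $7$ | $8$ | $9$ | $10$ | $11$ | $12$ |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $P_X$ | $123456$ | $324651$ | $264153$ | $614523$ | $412563$ | $216543$ | $156423$ | $546321$ | $643125$ | $342165$ | $241563$ | $451623$ | $152643$ |
| $P_Y$ | $123456$ | $243516$ | $453126$ | $352146$ | $251643$ | $156342$ | $536241$ | $326145$ | $216435$ | $146532$ | $456312$ | $651342$ | $153246$ |
| $XX$ | | $256341$ | $536142$ | $316452$ | $615432$ | $513462$ | $143652$ | $463251$ | $362154$ | $265134$ | $561432$ | $641352$ | $145362$ |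
| $XY$ | | $562413$ | $642153$ | $245163$ | $541362$ | $143265$ | $423561$ | $253164$ | $513624$ | $163425$ | $643215$ | $341265$ | $142563$ |
| $YX$ | | $352641$ | $562143$ | $612453$ | $215463$ | $516423$ | $146253$ | $426351$ | $623154$ | $325164$ | $521463$ | $241653$ | $145623$ |
| $YY$ | | $523416$ | $243156$ | $345126$ | $541623$ | $146325$ | $436521$ | $356124$ | $516234$ | $126435$ | $246315$ | $641325$ | $143526$ |
| $XXY$ | | $435612$ | $365142$ | $564132$ | $461235$ | $162534$ | $652431$ | $542136$ | $412356$ | $132654$ | $362514$ | $261534$ | $165432$ |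
| $XYX$ | | $245361$ | $435162$ | $315642$ | $514632$ | $413652$ | $163542$ | $653241$ | $352146$ | $254136$ | $451632$ | $561342$ | $164352$ |
| $XYY$ | | $452613$ | $562143$ | $264153$ | $461352$ | $163254$ | $623451$ | $243156$ | $413526$ | $153624$ | $563214$ | $361254$ | $162453$ |
| $YXX$ | | $546321$ | $436125$ | $316245$ | $614235$ | $413265$ | $123645$ | $263541$ | $365142$ | $564132$ | $461235$ | $621345$ | $124365$ |
| $YXY$ | | $465213$ | $625143$ | $524163$ | $421365$ | $123564$ | $253461$ | $543162$ | $413652$ | $163254$ | $623514$ | $321564$ | $125463$ |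
| $YYX$ | | $345621$ | $465123$ | $615243$ | $514263$ | $416253$ | $126543$ | $256341$ | $653142$ | $354162$ | $451263$ | $521643$ | $124653$ |

**Condition (S).** Bad means $6j>8I+(c'-c)$ with $2\le j\le5$, and $c'-c\ge-(7-j)$.

$I=1$: the only common pair is $12$, in the text $2436512$ of $C$, with $c'=6$, $c=1$; it is harmless, as $12\le13$.

$I=2$: the products are $AA\,521436$, $AB\,524613$, $AD\,245136$, $BA\,425631$, $BB\,426153$, $BC\,264153$, $BD\,264531$, $CB\,346152$, $CC\,463152$, $CD\,463521$, $DA\,341526$, $DC\,453612$, $DD\,453126$. No text has a run of length $3$ (note that $612$ is not a factor of $1234561$). For $j=2$ badness needs $c'-c\le-5$, so $c'=1$, $c=6$, the pair $61$ at the beginning of the text; no text begins with $61$.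

$I=3$: the factors and products are as follows.

| factor | product | factor | product | factor | product | factor | product |
|---|---|---|---|---|---|---|---|
| $BCD$ | $614523$ | $CBA$ | $645132$ | $DAD$ | $451236$ | $CCD$ | $613542$ |
| $CDA$ | $362541$ | $BAB$ | $526134$ | $ADD$ | $415326$ | $CDC$ | $653124$ |
| $DAA$ | $142536$ | $ABD$ | $264153$ | $DDA$ | $352146$ | $DCD$ | $563142$ |
| $AAD$ | $241356$ | $BDA$ | $463521$ | $ABB$ | $426315$ | $BDD$ | $654321$ |
| $ADC$ | $415632$ | $DAB$ | $145623$ | $BBC$ | $216354$ | | |
| $DCB$ | $356214$ | $ABC$ | $264315$ | $BCC$ | $614352$ | | |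

No text has a run of length $4$, and $j\le3$ would need $c'-c\le-7$.

$I\ge4$: badness needs $j=5$ and $c'-c\le-3$, impossible.

**Condition (R).** For $I\le3$ no product above (and no type) is $234561$ or $612345$. For $I=4$: a rotation by one place is a $6$-cycle, hence odd. $A$ is a $3$-cycle, hence even; $B,C,D$ are $4$-cycles, hence odd. So only factors of length $4$ with an odd number of $A$'s matter. The factors of length $4$ are: in $X$: $BCDA,CDAA,DAAD,AADC,ADCB,DCBA,CBAB,BABD,ABDA$; $XX$: $BDAB,DABC,ABCD$; $XY$: $BDAD,DADD,ADDA$; in $Y$: $DDAB,DABB,ABBC,BBCC,BCCD,CCDC,CDCD,DCDA,CDAB$; $YX$: $DABB,ABBC,BBCD$; $YY$: $DABD,ABDD,BDDA$. Those with an odd number of $A$'s have the products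

| factor | product | factor | product | factor | product |
|---|---|---|---|---|---|
| $BCDA$ | $412563$ | $DABC$ | $465321$ | $ABBC$ | $236514$ |
| $ADCB$ | $516234$ | $ABCD$ | $634125$ | $DCDA$ | $364152$ |
| $DCBA$ | $651234$ | $BDAD$ | $653241$ | $CDAB$ | $265143$ |
| $CBAB$ | $541236$ | $DADD$ | $521346$ | $DABD$ | $465213$ |
| $BABD$ | $216354$ | $DDAB$ | $251643$ | $ABDD$ | $614523$ |
| $BDAB$ | $365124$ | $DABB$ | $546321$ | $BDDA$ | $452361$ |

and none is $234561$ or $612345$.

**Condition (N).** $I=1,2$: no product fixes $1$, so $u=v=0$. $I=3$ (bound $4$): only $DAA$, with $(u,v)=(2,1)$, and $DAB$, with $(1,1)$, fix $1$. The next factors are $AAD$ and $ABB,ABC$ or $ABD$; they have $v=0$, so $u+1+v\le3$.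

$I=4,5$ (bounds $5$ and $6$): a non-identity permutation fixes at most $4$ of $6$ letters, so $u,v\le4$, and if one of them is $0$ the inequality holds. So only $u,v\ge1$ matters: the factors $T_{r+1}\cdots T_{r+I}$ and $T_{r+2}\cdots T_{r+I+1}$ both have products fixing $1$. Let $\phi_I(i)$ be the image of $1$ under the product of the $I$ types following offset $i$; then $\phi_5(i)=T(\phi_4(i+1))$, with $T$ the first of the five types. When the types reach the next block, that block matters.

| | $\phi_4$, $i=0..8$ | $\phi_4$, $i=9,10,11$ | $\phi_5$, $i=0..7$ | $\phi_5$, $i=8,9,10,11$ |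
|---|---|---|---|---|
| $X$ | $4,2,4,4,5,6,5,2,4$ | $XX$: $3,4,6$; $XY$: $6,5,5$ | $2,6,5,1,6,1,4,6$ | $XX$: $5,6,6,4$; $XY$: $6,5,1,2$ |
| $Y$ | $2,5,2,1,1,1,5,3,2$ | $YX$: $5,2,1$; $YY$: $4,6,4$ | $1,4,3,3,3,5,3,4$ | $YX$: $5,4,3,6$; $YY$: $6,6,4,2$ |

Two successive $1$'s occur only for $I=4$, at offsets $3,4$ and $4,5$ of $Y$. The factors are $BBCC\,136452$, $BCCD\,134562$, $CCDC\,153246$, which give $u=v=1$ both times, so $u+1+v=3\le5$.

**Condition (K), pairs at most two blocks apart.** The only coincidence is $XYY$: $2\sim3$, with $I=25$ and $f=1$. Since $\mathsf s\le6$, $6(9+\mathsf s)\le90\le200=8\cdot25$.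

**Condition (K), all pairs three or more blocks apart.** Then $I\ge26$. A violation means $8I<48f+6+6\mathsf s$. For $g\le2$ this gives $I\le23$, so $g\ge3$. For $g=3$: $I\le24,26,26,27,28,29$ when $\mathsf s=0,2,3,4,5,6$.

The factors of length $3$ by starting label are:

- $X\,1$–$10$: $BCD,CDA,DAA,AAD,ADC,DCB,CBA,BAB,ABD,BDA$; $XX\,11,12$: $DAB,ABC$; $XY\,11,12$: $DAD,ADD$.
- $Y\,1$–$10$: $DDA,DAB,ABB,BBC,BCC,CCD,CDC,DCD,CDA,DAB$; $YX\,11,12$: $ABB,BBC$; $YY\,11,12$: $ABD,BDD$.

Repeated are $CDA$ ($X\,2$, $Y\,9$), $DAB$ ($XX\,11$, $Y\,2$, $Y\,10$), $ABD$ ($X\,9$, $YY\,11$), $ABB$ ($Y\,3$, $YX\,11$), $BBC$ ($Y\,4$, $YX\,12$). The only same-offset match of $X$ with $Y$ is at label $7$. The maximal non-aligned common factors with $g\ge3$ are: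

1. $X_{2..4}\leftrightarrow Y_{9..11}$ ($CDA$), $\mathsf s=\ell(X_1,Y_8)+\rho(X_5,Y_{12})=\ell(B,D)+\rho(A,B)=2$, $I\le26$, $I\equiv\pm5\pmod{12}$: none, as $26\equiv2$.
2. $X_{11}X_{12}\cdot X_1\leftrightarrow Y_{2..4}$ ($DAB$), $\mathsf s=\ell(B,D)+\rho(C,B)=0$, $I\le24$: none.
3. $X_{9..11}\leftrightarrow Y_{11}Y_{12}\cdot Y_1$ ($ABD$), $\mathsf s=\ell(B,D)+\rho(A,D)=0$: none.
4. $X_{11}X_{12}\cdot X_1\leftrightarrow Y_{10..12}$ ($DAB$; the next types are $X_2=C$ against $B$ or $D$), $\mathsf s\le6$, $I\le29$, $I\equiv\pm1$: none in $[26,29]$.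
5. $Y_{2..}\leftrightarrow Y_{10..}$. If $Y_{12}$ is followed by $Y$: $g=3$, $\mathsf s=\ell(D,C)+\rho(B,D)=0$: none. If it is followed by $X$: $DABBC$, $g=5$, $\mathsf s=\ell(Y_1,Y_9)+\rho(Y_7,X_3)=\ell(D,C)+\rho(C,D)=3$, $I\le38$, and $I\equiv8$ ($Y_2$ first) or $4$ ($Y_{10}$ first). $I=32$: the states $1\sim9$ are two blocks apart and not a coincidence. $I=28$: the contexts are $YXXY$ and $YXYY$; the state at offset $9$ of the first $Y$ is $146532$, and the states at offset $1$ of the last block are $234615$ and $245613$ (apply $D$ to $124365$ and to $125463$).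

So (K) holds, and Lemma 5 gives Theorem 2 for $k=7$.

## The local check for $k=8$

| | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ | $6$ | $7$ | $8$ | $9$ | $10$ | $11$ | $12$ |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $P_X$ | $123456$ | $243651$ | $463152$ | $361254$ | $165243$ | $564231$ | $624135$ | $421536$ | $125634$ | $265431$ | $564132$ | $461235$ | $163254$ |
| $P_Y$ | $123456$ | $325461$ | $245163$ | $415362$ | $135264$ | $532461$ | $342165$ | $241563$ | $146532$ | $645231$ | $425136$ | $521634$ | $126435$ |
| $XX$ | | $623451$ | $243156$ | $341652$ | $145623$ | $542631$ | $462135$ | $261534$ | $165432$ | $645231$ | $542136$ | $241635$ | $143652$ |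
| $XY$ | | $365241$ | $625143$ | $215346$ | $135642$ | $536241$ | $326145$ | $621543$ | $124536$ | $425631$ | $265134$ | $561432$ | $164235$ |
| $YX$ | | $246531$ | $456132$ | $651234$ | $153246$ | $354261$ | $524163$ | $421365$ | $123564$ | $253461$ | $354162$ | $451263$ | $156234$ |
| $YY$ | | $623451$ | $243156$ | $413652$ | $163254$ | $362451$ | $642153$ | $241356$ | $145362$ | $543261$ | $423165$ | $321564$ | $125463$ |
| $XXY$ | | $345621$ | $465123$ | $615324$ | $135426$ | $534621$ | $364125$ | $461523$ | $162534$ | $265431$ | $645132$ | $541236$ | $142635$ |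
| $XYX$ | | $624531$ | $254136$ | $451632$ | $153624$ | $352641$ | $562143$ | $261345$ | $163542$ | $653241$ | $352146$ | $251643$ | $154632$ |
| $XYY$ | | $463251$ | $623154$ | $213456$ | $143652$ | $346251$ | $426153$ | $621354$ | $125346$ | $523641$ | $263145$ | $361542$ | $165243$ |
| $YXX$ | | $526431$ | $246135$ | $641532$ | $143526$ | $342561$ | $452163$ | $251364$ | $153462$ | $543261$ | $342165$ | $241563$ | $146532$ |
| $YXY$ | | $653241$ | $523146$ | $213645$ | $163542$ | $365241$ | $625143$ | $521346$ | $124365$ | $423561$ | $253164$ | $351462$ | $154263$ |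
| $YYX$ | | $245361$ | $435162$ | $531264$ | $136245$ | $634251$ | $324156$ | $421653$ | $126354$ | $236451$ | $634152$ | $431256$ | $135264$ |

**Condition (S).** Bad means $7j>9I+(c'-c)$ with $2\le j\le6$. The letter $7$ is always in column $7$. So a common factor containing $7$ has $c=c'$, and one of length at least $2$ not containing $7$ lies in columns $1$–$6$, where $c'-c\ge-(6-j)$.

$I=1$: there is no common pair.

$I=2$: the products are $DD\,463152$, $DC\,346152$, $CB\,425613$, $BB\,526413$, $BD\,245163$, $CC\,426153$, $CD\,264153$, $BC\,524163$, each followed by $7$ and its first entry. There is no run of length $3$; a bad pair would need $c'-c\le-5$, impossible.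

$I=3$: the factors and products are as follows.

| factor | product | factor | product | factor | product | factor | product |
|---|---|---|---|---|---|---|---|
| $DDC$ | $361254$ | $BDC$ | $541362$ | $CCB$ | $625134$ | $DCD$ | $416253$ |
| $DCB$ | $645123$ | $DCC$ | $641253$ | $CBD$ | $265314$ | $CBC$ | $526314$ |
| $CBB$ | $521634$ | $CCD$ | $216354$ | $BDD$ | $415362$ | $BCD$ | $214365$ |
| $BBD$ | $246315$ | $CDC$ | $461352$ | $DDD$ | $613254$ | $CDD$ | $614352$ |

There is no run of length $4$, and $j\le3$ would need $c'-c\le-7$.

$I=4$: badness needs $j=5$ and $c'-c\le-2$, which is impossible, or $j=6$. For $j=6$ the columns are the same: if the factor contains $7$, then $c=c'$, and otherwise it fills columns $1$–$6$. Then at least five of the six letters $1,\dots,6$ agree column by column (column $8$ repeats column $1$), so $P_r=P_{r+4}$. There is no equality of states with $I=4$, as the list of coincidences below shows.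

$I\ge5$: badness needs $j=6$ and $c'-c\le-4$, impossible.

**Condition (R).** It holds because $7$ stays in column $7$.

**Condition (N).** $I=1,2,3$: no product fixes $1$, so $u=v=0$. All types are $4$-cycles on the six letters, hence odd. $I=4$ (bound $5$): the product is even, so if it is not the identity it fixes at most $3$ of the six letters; thus $u\le4$ (the letter $7$ counts) and $v\le3$. $I=5$ (bound $6$): the product is odd and fixes at most $4$ letters; $u\le5$, $v\le4$. If $u=0$ or $v=0$ the bounds hold. So only two successive $1$'s in the following table matter, with $\phi_I$ as for $k=7$.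

| | $\phi_4$, $i=0..8$ | $\phi_4$, $i=9,10,11$ | $\phi_5$, $i=0..7$ | $\phi_5$, $i=8,9,10,11$ |
|---|---|---|---|---|
| $X$ | $1,5,2,6,1,4,6,1,1$ | $XX$: $2,6,5$; $XY$: $5,2,4$ | $5,4,1,3,4,1,3,3$ | $XX$: $4,1,5,3$; $XY$: $5,2,6,3$ |
| $Y$ | $1,3,6,6,1,5,2,4,1$ | $YX$: $4,1,4$; $YY$: $1,2,6$ | $5,1,1,2,5,4,6,3$ | $YX$: $6,2,6,3$; $YY$: $3,4,1,3$ |

$I=4$: this happens at offset $7$ of $X$, and at offset $8$ of a $Y$ followed by $Y$. Both times the factors are $CDCC\,163254$ ($u=2$) and $DCCB\,145236$ ($v=1$), so $u+1+v=4\le5$. $I=5$: at offset $1$ of $Y$, with $DDDCD\,142653$ ($u=2$) and $DDCDC\,124356$ ($v=2$), so $u+1+v=5\le6$.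

**Condition (K), pairs at most two blocks apart.** The coincidences are:

- $XXY$: $9\sim9$ ($I=24$, $f=1$).
- $XYY$: $4\sim12$ ($32$, $f=1$: the following types are $X_5=B$ and, since $X$ must follow $XYY$, $X_1=D$).
- $YYX$: $4\sim12$ ($32$, $f=1$: the following types are $Y_5=C$ and $D$ or $B$).
- $YXX$: $6\sim10$, $7\sim11$, $8\sim12$ ($28$). The next block is $Y$, and $Y_9=C\ne B=Y_1$, so $f=3$ and $\mathsf s=\ell(Y_6,X_{10})+\rho(Y_9,Y_1)=\ell(D,C)+\rho(C,B)=6$.

For the last, $7\cdot(27+1+6)=238\le252=9\cdot28$. For $f=1$, $7(10+6)=112\le9\cdot24$. So (6) holds. In particular no equality has $I=4$, as $b\ge3$ gives $I\ge26$.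

**Condition (K), all pairs three or more blocks apart.** Then $I\ge26$. A violation means $9I<63f+7+7\mathsf s$, and $\mathsf s\in\{2,4,6\}$. $g\le1$ gives $I\le19$. $g=2$ gives $I\le26$ for $\mathsf s=6$ and $I\le24$ otherwise. In the case $g=2$, $I=26$, each of the three pairs of the run would have $b=3$ and $i'-i=-10$, so offsets $11\sim1$ for all three consecutive states, which is absurd. So $g\ge3$. The bounds for $I$ are: $g=3$: $30,31,33$ for $\mathsf s=2,4,6$; $g=4$: $37,38$ for $\mathsf s=2,4$; $g=5$, $\mathsf s=2$: $44$; $g=7$, $\mathsf s=2$: $58$.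

The factors of length $3$ by starting label are:

- $X\,1$–$10$: $DDC,DCB,CBB,BBD,BDC,DCC,CCD,CDC,DCC,CCB$; $XX\,11,12$: $CBD,BDD$; $XY\,11,12$: $CBB,BBD$.
- $Y\,1$–$10$: $BDD,DDD,DDC,DCD,CDC,DCB,CBC,BCD,CDC,DCC$; $YX\,11,12$: $CCD,CDD$; $YY\,11,12$: $CCB,CBD$.

Repeated are $DDC$ ($X\,1$, $Y\,3$), $DCB$ ($X\,2$, $Y\,6$), $CBB$ ($X\,3$, $XY\,11$), $BBD$ ($X\,4$, $XY\,12$), $DCC$ ($X\,6$, $X\,9$, $Y\,10$), $CCD$ ($X\,7$, $YX\,11$), $CDC$ ($X\,8$, $Y\,5$, $Y\,9$), $CCB$ ($X\,10$, $YY\,11$), $CBD$ ($XX\,11$, $YY\,12$), $BDD$ ($XX\,12$, $Y\,1$). The same-offset matches of $X$ with $Y$ are at labels $2$; $6,7$; $11$, of length at most $2$. Joining consecutive pairs gives the following maximal non-aligned common factors with $g\ge3$. "Two apart" means that a pair of states of the run is two blocks apart and is not among the coincidences above, so the run does not exist. Congruences are modulo $12$. The states in a last block are found by applying the state at the end of the preceding blocks, as a map, to the entry of $P_X$ or $P_Y$.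

1. $X_{1..3}\leftrightarrow Y_{3..5}$ ($DDC$), $\mathsf s\le4$ (the types before are $B$ or $C$ against $D$, after $\rho(B,D)=0$), $I\le31$, $I\equiv\pm2$: only $26$ (states $0\sim2$), two apart.
2. $X_{8..10}\leftrightarrow Y_{5..7}$ ($CDC$), $\mathsf s=\ell(C,D)+\rho(C,B)=6$, $I\le33$, $I\equiv\pm3$: $27$ ($Y$ first, states $4\sim7$) two apart; $33$ ($X$ first; contexts $XXYY$, $XYXY$): $P_X(7)=421536$ against $123456$, $143526$.
3. $Y_{5..7}\leftrightarrow Y_{9..11}$ ($CDC$), $\mathsf s=\ell(D,B)+\rho(B,C)=4$, $I\le31$, $I\equiv\pm4$: $28$ (states $4\sim8$ in $YXY$), two apart.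
4. $X_{2..4}\leftrightarrow Y_{6..8}$ ($DCB$), $\mathsf s=\ell(D,C)+\rho(B,C)=6$, $I\le33$, $I\equiv\pm4$: $28$ ($X$ first, states $1\sim5$) two apart; $32$ ($Y$ first; $YXYX$, $YYXX$): $P_Y(5)=532461$ against $524361$, $325461$.
5. $X_{6..8}\leftrightarrow X_{9..11}$ ($DCC$), $\mathsf s=\ell(B,C)+\rho(D,B)=2$, $I\le30$, $I\equiv\pm3$: $27$ (states $5\sim8$ in $XYX$), two apart.
6. $X_{6..}\leftrightarrow Y_{10..}$ ($DCC$, or $DCCD$ if $Y$ is followed by $X$), $\mathsf s=\ell(B,C)+0=2$, $I\le30$ respectively $37$, $I\equiv\pm4$: $28$ ($X$ first, states $5\sim9$) two apart; $32$ ($Y$ first and followed by $X$; $YXYX$): $P_Y(9)=645231$ against $632541$.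
7. $X_{12}\cdot X_1X_2\leftrightarrow Y_{1..3}$ with $Y$ preceded by $X$ ($BDD$), $\mathsf s=\ell(C,B)+\rho(C,D)=2$, $I\le30$, $I\equiv\pm1$: none in $[26,30]$.
8. $X_{3..6}\leftrightarrow X_{11}X_{12}\cdot Y_1Y_2$ ($CBBD$), $g=4$, $\mathsf s=\ell(D,C)+\rho(C,D)=4$, $I\le38$, $I\equiv8$ ($X_3$ first) or $4$: $32$ (states $2\sim10$) two apart; $28$ ($XYXX$, $XYYX$): $P_X(10)=564132$ against $624135$, $235146$.
9. $X_{8..}\leftrightarrow Y_{9..}$, $\mathsf s=\ell(X_7,Y_8)+0=\ell(C,B)=2$, $I\equiv1$ ($X$ first) or $11$ ($Y$ first). Here $X_8..X_{11}=Y_9..Y_{12}=CDCC$, and the length depends on what follows; in each case $\rho$ at the right end is $0$.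
   - $Y$ followed by $X$: $CDCC$, $g=4$ (next $X_{12}=B$ against $X_1=D$), $I\le37$. $I=37$: the context is $X??YX$, which can only be $XXYYX$, as $XYXYX$ is an overlap; $P_X(7)=421536$ against $165324$. $I=35$: $YXYX$; $P_Y(8)=146532$ against $251643$.
   - Both followed by $Y$: $CDCCB$, $g=5$ (next $Y_1=B$ against $Y_2=D$), $I\le44$. $I=37$: $XYXYY$; $421536$ against $162345$. $I=35$: $YYXXY$; $146532$ against $231654$.
   - $X$ followed by $X$ and $Y$ followed by $Y$: $CDCCBDD$, $g=7$ (next $X_3=C$ against $Y_4=D$), $I\le58$. Three blocks apart ($I=37,35$) is impossible, since $XX?YY$ and $YY?XX$ do not occur. Four apart: $I=49$, only $XXYXYY$; the state after $XXYX$ is $152436$, and $421536$ stands against $146325$. $I=47$, only $YYXYXX$; the state after $YYXY$ is $134256$, and $146532$ stands against $231546$. The next value, $59$, exceeds the bound.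

In every case the two states are different, so there is no violation and (K) holds. By Lemma 5 the words for $k=6,7,8$ have no bad repetition, and by construction $a$ occurs exactly at the beginning of each row. The part from row $0$ on is the infinite word of Theorem 2. Together with Theorem 1 and the quoted cases $k=5$ (Chalopin and Ochem) and $9\le k\le38$ (Rao), this proves Corollary 3. $\blacksquare$
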